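\title{Norm-attaining tensors need not be dense in projective tensor products of reflexive spaces}

\begin{abstract}
We construct reflexive, even super-reflexive, Banach spaces $X$ and $Y$, over $\mathbb{R}$ and over $\mathbb{C}$, such that some nonempty open ball of the projective tensor product $X\widehat{\otimes}_\pi Y$ contains no tensor that attains its projective norm. The spaces are renormings of a space $W$ given by Davie's construction in $\ell_p$, $2<p<\infty$, and of its dual. Near a suitable tensor the projective norm equals the modulus of the trace, while the trace does not attain its norm as a bilinear form on $X\times Y$. One can also take $X=Y$. For comparison, we prove that norm-attaining tensors are dense when $X$ and $Y$ are reflexive and the compact operators from $X$ to $Y^*$ norm the tensor product, which is the case when $X$ or $Y$ has the approximation property.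
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ and $Y$ be Banach spaces over $\mathbb{K}\in\{\mathbb{R},\mathbb{C}\}$, with closed unit balls $B_X$ and $B_Y$. The projective tensor product $X\widehat{\otimes}_\pi Y$ is the completion of $X\otimes Y$ under the projective norm $\|\cdot\|_\pi$. Every $z\in X\widehat{\otimes}_\pi Y$ has a representation $z=\sum_{n=1}^\infty x_n\otimes y_n$ with $\sum_n\|x_n\|\,\|y_n\|<\infty$, and
\begin{equation}\label{eq:pi}
\|z\|_\pi=\inf\Big\{\sum_{n=1}^\infty\|x_n\|\,\|y_n\| : z=\sum_{n=1}^\infty x_n\otimes y_n,\ \sum_{n=1}^\infty\|x_n\|\,\|y_n\|<\infty\Big\}.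
\end{equation}
So $\|z\|_\pi$ is the least cost of writing $z$ as a sum of elementary tensors. We say that $z$ \emph{attains its projective norm}, or is \emph{norm-attaining}, if the infimum in \eqref{eq:pi} is attained, and we call a representation that attains it \emph{optimal}. Requiring the sequence $(x_n,y_n)_n$ to be bounded changes nothing: write the zero terms as $0\otimes0$ and rescale the others so that $\|x_n\|=\|y_n\|$.

Two textbook facts are used throughout. Angle brackets denote the bilinear pairing between a space and its dual. First, a bounded operator $T\in\mathcal{L}(X,Y^*)$ is the same thing as a bounded bilinear form $(x,y)\mapsto\langle Tx,y\rangle$ on $X\times Y$, with $\|T\|=\sup\{|\langle Tx,y\rangle| : x\in B_X,\ y\in B_Y\}$, and the formula $T\big(\sum_n x_n\otimes y_n\big)=\sum_n\langle Tx_n,y_n\rangle$ identifies $\mathcal{L}(X,Y^*)$ isometrically with the dual of $X\widehat{\otimes}_\pi Y$. The form $T$ \emph{attains its norm} if the supremum is attained. Second, bounded operators $P:X\to X'$ and $Q:Y\to Y'$ induce an operator $P\otimes Q:X\widehat{\otimes}_\pi Y\to X'\widehat{\otimes}_\pi Y'$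 with $(P\otimes Q)(x\otimes y)=Px\otimes Qy$ and $\|P\otimes Q\|\le\|P\|\,\|Q\|$.

If $X$ and $Y$ are finite-dimensional, every tensor is norm-attaining. Indeed, by \eqref{eq:pi} the unit ball of $X\widehat{\otimes}_\pi Y$ is the closed convex hull of the compact set $\{x\otimes y: x\in B_X,\ y\in B_Y\}$, and in finite dimensions the convex hull of a compact set is already closed; so a tensor of norm one is a finite convex combination of such elementary tensors, and this representation costs at most $1$. In general the finite sums $\sum_{n\le m}x_n\otimes y_n$ are dense, and each of them attains its norm in $X_0\widehat{\otimes}_\pi Y_0$ for finite-dimensional subspaces $X_0\ni x_n$ and $Y_0\ni y_n$. The norm in $X\widehat{\otimes}_\pi Y$ may be smaller, because more representations compete. It is not smaller if $X_0$ and $Y_0$ are ranges of projections $P,Q$ of norm one, since $P\otimes Q$ turns every representation into one over $X_0\times Y_0$ at no extra cost. With coordinate projections this shows that norm-attaining tensors are dense in $\ell_p\widehat{\otimes}_\pi\ell_q$ for $1\le p,q<\infty$.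

It is known that if every element of $X\widehat{\otimes}_\pi Y$ attains its projective norm, then the norm-attaining bilinear forms are dense among all bounded bilinear forms on $X\times Y$, and that consequently there are tensors that do not attain their projective norm. For reflexive spaces this obstruction is absent. By a theorem of Lindenstrauss, if $X$ is reflexive then the norm-attaining operators are dense in $\mathcal{L}(X,Z)$ for every Banach space $Z$; and if $Y$ is reflexive too and $T:X\to Y^*$ attains its norm at $x\in B_X$, then the functional $Tx$ attains its norm at some $y\in B_Y$, so $T$ attains its norm as a form. The following question is posed in \cite{Prague}.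

\begin{quote}
Let $X$ and $Y$ be reflexive Banach spaces. Is the set of norm-attaining tensors dense in $X\widehat{\otimes}_\pi Y$?
\end{quote}

The observations above suggest the answer yes. The answer is no. To state the result, let $W$ be reflexive and identify $W^{**}$ with $W$. Then the dual of $W\widehat{\otimes}_\pi W^*$ is $\mathcal{L}(W)$, and the identity operator $I$ acts on tensors as the \emph{trace}, $\operatorname{tr}\big(\sum_n x_n\otimes y_n\big)=\sum_n\langle x_n,y_n\rangle$. Passing to equivalent norms on $W$ and $W^*$ changes the projective norm to an equivalent one, and leaves the tensors, the functionals and the trace unchanged.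

\begin{theorem}\label{thm:main}
Let $2<p<\infty$. There are a closed subspace $W$ of $\ell_p$ (if $\mathbb{K}=\mathbb{R}$: a real Banach space $W$ isometric to the underlying real space of a closed subspace of complex $\ell_p$), an equivalent renorming $X$ of $W$, an equivalent renorming $Y$ of $W^*$, and a tensor $z\in X\widehat{\otimes}_\pi Y$ with $\|z\|_\pi=1=\operatorname{tr}z$, such that
\begin{itemize}
\item[(i)] $|\langle x,y\rangle|<\|x\|_X\|y\|_Y$ for all nonzero $x\in X$ and $y\in Y$;
\item[(ii)] $\|w\|_\pi=|\operatorname{tr}w|$ for all $w\in X\widehat{\otimes}_\pi Y$ with $\|w-z\|_\pi<1/342$.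
\end{itemize}
Consequently, no $w$ with $\|w-z\|_\pi<1/342$ attains its projective norm.
\end{theorem}

The spaces $X$ and $Y$ are super-reflexive, because they have equivalent uniformly convex norms. For $X$ take the norm of $W$, inherited from $\ell_p$. For $Y$ take the norm of $W^*$, which is isometric to a quotient of the uniformly convex space $\ell_{p/(p-1)}$ (over $\mathbb{R}$, to the underlying real space of such a quotient). A quotient of a uniformly convex space is uniformly convex with the same modulus: two unit vectors lift to unit vectors, by reflexivity, that are at least as far apart, and the midpoint of the lifts has at least the norm of the midpoint in the quotient.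

\begin{theorem}\label{thm:one}
There is a reflexive Banach space $E$ such that the norm-attaining tensors are not dense in $E\widehat{\otimes}_\pi E$.
\end{theorem}

Recall that a Banach space $X$ has the \emph{approximation property} if for every compact set $L\subset X$ and every $\varepsilon>0$ there is an operator $P$ of finite rank on $X$ with $\|Px-x\|\le\varepsilon$ for all $x\in L$. Let $\mathcal{K}(X,Y^*)$ denote the space of compact operators from $X$ to $Y^*$.

\begin{theorem}\label{thm:positive}
Let $X$ and $Y$ be reflexive, and suppose that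
\begin{equation}\label{eq:compactnorm}
\|z\|_\pi=\sup\{|S(z)| : S\in\mathcal{K}(X,Y^*),\ \|S\|\le1\}\qquad\text{for all } z\in X\widehat{\otimes}_\pi Y.
\end{equation}
Then the tensors $w=\sum_{n=1}^m a_n\otimes b_n$, $m\in\mathbb{N}$, with $\|w\|_\pi=\sum_{n=1}^m\|a_n\|\,\|b_n\|$ are dense in $X\widehat{\otimes}_\pi Y$. Condition \eqref{eq:compactnorm} holds if $X$ or $Y$ has the approximation property.
\end{theorem}

In the case of the approximation property, Theorem~\ref{thm:positive} is known \cite{DGJR}. We include a proof because it shows where the dividing line lies: for reflexive spaces density holds as soon as one of them has the approximation property, and by Theorem~\ref{thm:main} it can fail otherwise.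

Section~\ref{sec:flat} reduces Theorem~\ref{thm:main} to an inequality for operators and isolates the property of $W$ that is needed (Proposition~\ref{prop:W}). Section~\ref{sec:renorm} proves Theorem~\ref{thm:main} from that property, and Section~\ref{sec:davie} constructs $W$. Theorems~\ref{thm:one} and~\ref{thm:positive} are proved in Sections~\ref{sec:one} and~\ref{sec:positive}. Throughout, $\mathbb{T}=\{\theta\in\mathbb{K}:|\theta|=1\}$.

\section{Flat pieces of the sphere and corners of the dual ball}\label{sec:flat}

To show that a tensor is not norm-attaining one would have to exclude all its representations. Duality replaces this task by a statement about a single bilinear form.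

\begin{lemma}\label{lem:norming}
Let $w\in X\widehat{\otimes}_\pi Y$ be nonzero and norm-attaining, and let $T\in\mathcal{L}(X,Y^*)$ satisfy $\|T\|\le1$ and $|T(w)|=\|w\|_\pi$. Then $|\langle Tx,y\rangle|=\|x\|\,\|y\|$ for some nonzero $x\in X$ and $y\in Y$.
\end{lemma}

\begin{proof}
Let $w=\sum_n x_n\otimes y_n$ be optimal. Then
\[
\|w\|_\pi=|T(w)|\le\sum_n|\langle Tx_n,y_n\rangle|\le\sum_n\|x_n\|\,\|y_n\|=\|w\|_\pi ,
\]
so $|\langle Tx_n,y_n\rangle|=\|x_n\|\,\|y_n\|$ for every $n$. Since $w\ne0$, some term has $x_n\neq0$ and $y_n\ne0$.
\end{proof}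

This gives the last assertion of Theorem~\ref{thm:main} from (i) and (ii): a tensor $w$ with $\|w-z\|_\pi<1/342$ is nonzero, $T=I$ has norm at most $1$ by (i) and norms $w$ by (ii), and the conclusion of Lemma~\ref{lem:norming} contradicts (i).

So we look for one form that does not attain its norm and yet norms, up to a scalar in $\mathbb{T}$, every tensor in a ball. The density of norm-attaining forms for reflexive spaces is no obstacle, provided that no other form norms a tensor in that ball. This happens when the form is a sharp corner of the dual unit ball, in the following quantitative sense.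

\begin{lemma}\label{lem:corner}
Let $Z$ be a Banach space, $z\in Z$, $\varphi\in Z^*$ and $K>0$. Suppose that $\|\varphi\|\le1=\varphi(z)$ and
\begin{equation}\label{eq:corner}
\|T-T(z)\varphi\|\le K\big(\|T\|-|T(z)|\big)\qquad\text{for all }T\in Z^*.
\end{equation}
Then $\|z\|=1$, and $\|w\|=|\varphi(w)|$ whenever $\|w-z\|<1/(K+1)$.
\end{lemma}

\begin{proof}
By \eqref{eq:corner}, $|T(z)|\le\|T\|$ for all $T$, so $\|z\|\le1$ by the Hahn--Banach theorem; and $\|z\|\ge\varphi(z)=1$. Let $\varepsilon=\|w-z\|<1/(K+1)$ and $N=\|w\|\ge1-\varepsilon$. Choose $T\in Z^*$ with $\|T\|=1$ and $T(w)=N$, and put $\tau=T(z)$ and $C=T-\tau\varphi$. Then $C(z)=0$, $|\varphi(w)|\le N$, and $\|C\|\le K(1-|\tau|)$, so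
\[
N=T(w)=\tau\varphi(w)+C(w-z)\le|\tau|N+K(1-|\tau|)\varepsilon .
\]
Thus $(1-|\tau|)(N-K\varepsilon)\le0$. Since $N-K\varepsilon\ge1-(K+1)\varepsilon>0$ and $|\tau|\le1$, we get $|\tau|=1$. Then $C=0$ by \eqref{eq:corner}, so $T=\tau\varphi$ and $N=|T(w)|=|\varphi(w)|$.
\end{proof}

\begin{example}\label{ex:l1}
Let $\mathbb{K}=\mathbb{R}$ and $X=Y=\ell_1^2$. A bilinear form is a matrix $T=(t_{ij})_{i,j\le2}$, and $\|T\|=\max|t_{ij}|$ because the unit ball of $\ell_1^2$ is the convex hull of $\pm e_1,\pm e_2$. By duality $\|\sum w_{ij}\,e_i\otimes e_j\|_\pi=\sum|w_{ij}|$. Let $z$ have all coordinates $\frac14$ and let $\varphi$ have all entries $1$, so that $\tau=T(z)$ is the mean of the entries of $T$. If $\|T\|=1$ and $\tau\ge0$, then $t_{ij}-\tau\le1-\tau$, and $4\tau\le t_{ij}+3$ gives $\tau-t_{ij}\le3(1-\tau)$. By homogeneity \eqref{eq:corner} holds with $K=3$. The conclusion of Lemma~\ref{lem:corner} is visible directly: if $\|w-z\|_\pi<\frac14$, all coordinates of $w$ are positive and $\|w\|_\pi=\sum w_{ij}=\varphi(w)$.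
\end{example}

In Example~\ref{ex:l1} the four pairs $(e_i,e_j)$ do two things. They detect, to first order, every perturbation of $\varphi$, which is what \eqref{eq:corner} expresses; and $\varphi$ attains its norm at them, as it must somewhere in finite dimensions. We want to keep the first property and lose the second. The detecting pairs must then approach the value $\|\varphi\|=1$ without reaching it, so they have to escape to infinity. The next example shows how escaping pairs can still detect perturbations, and what goes wrong in the most familiar space.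

\begin{example}\label{ex:l2}
Let $W=W^*=\ell_2$ with $\langle x,y\rangle=\sum_k x_ky_k$, and let $\varphi=I$. Fix finitely supported vectors $u,v$ of norm at most $\frac1{10}$, and for $n$ beyond their supports put
\[
x_n=u+e_n,\qquad y_n=v+c_ne_n,\qquad c_n=1-\tfrac1n-\langle u,v\rangle .
\]
The constant $c_n$ is chosen so that $\langle x_n,y_n\rangle=1-\frac1n$, while $\langle x_n,y_m\rangle=\langle u,v\rangle$ is small for $n\ne m$. So on these vectors the form $I$ has supremum $1$ and does not attain it. For $T\in\mathcal{L}(\ell_2)$,
\[
\langle Tx_n,y_n\rangle=\langle Tu,v\rangle+c_n\langle Tu,e_n\rangle+\langle Te_n,v\rangle+c_n\langle Te_n,e_n\rangle ,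
\]
and the two middle terms tend to $0$ because $e_n\to0$ weakly. If $\langle Te_n,e_n\rangle$ converges to some $\tau$, the limit of $\langle Tx_n,y_n\rangle$ is
\begin{equation}\label{eq:identity}
\langle Tu,v\rangle+(1-\langle u,v\rangle)\tau=\tau+\langle(T-\tau I)u,v\rangle .
\end{equation}
Hence in any renorming with $x_n\in B_X$ and $y_n\in B_Y$ the norm of the form $T$ is at least $|\tau+\langle(T-\tau I)u,v\rangle|$. Doing this for many pairs $(u,v)$ at once would give an inequality of the shape \eqref{eq:corner}.

What is missing is the tensor $z$: Lemma~\ref{lem:corner} needs $\tau=T(z)$ for every $T$, whereas $\langle Te_n,e_n\rangle$ does not converge for a diagonal operator with entries $(-1)^n$. One may average over disjoint finite blocks $I_n$ and hope that $z_n=|I_n|^{-1}\sum_{s\in I_n}e_s\otimes e_s$ converges. In $\ell_2$ it does not: the diagonal operator with entries $1$ on $I_n$, $-1$ on $I_m$ and $0$ elsewhere has norm one and takes the value $2$ at $z_n-z_m$.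
\end{example}

We need a space in which such averages do converge. A family $(e_s)_{s\in I}$ in a Banach space $W$ is \emph{weakly null} if for every $g\in W^*$ and $\varepsilon>0$ only finitely many $s$ satisfy $|\langle e_s,g\rangle|>\varepsilon$.

\begin{proposition}\label{prop:W}
Let $2<p<\infty$. There are a separable reflexive space $W$ as in Theorem~\ref{thm:main}, pairwise disjoint nonempty finite sets $I_1,I_2,\dots$, and $e_s\in W$, $f_s\in W^*$ for $s\in\bigcup_nI_n$, such that
\begin{itemize}
\item[(a)] $\|e_s\|\le1$, $\|f_s\|\le\frac32$, and $\langle e_s,f_t\rangle=\delta_{st}$;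
\item[(b)] $(e_s)$ is weakly null in $W$ and $(f_s)$ is weakly null in $W^*$;
\item[(c)] $z_n=|I_n|^{-1}\sum_{s\in I_n}e_s\otimes f_s$ converges in $W\widehat{\otimes}_\pi W^*$ to a tensor $z$.
\end{itemize}
In particular $\operatorname{tr}z=\lim_n\operatorname{tr}z_n=1$.
\end{proposition}

\begin{remark}\label{rem:compact}
Every compact operator $S$ on $W$ annihilates $z$. Indeed, $S$ maps the bounded weakly null family $(e_s)$ to a norm-null family, so $|S(z_n)|\le\frac32\max_{s\in I_n}\|Se_s\|\to0$. Since $\operatorname{tr}z=1$, we have $z\neq0$, and \eqref{eq:compactnorm} fails for $W$ and $W^*$. By the last assertion of Theorem~\ref{thm:positive}, a space with properties (a)--(c) cannot have the approximation property. This explains the failure in Example~\ref{ex:l2}, and it is the reason to turn to Davie's construction.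
\end{remark}

\section{The renorming and the proof of Theorem~\ref{thm:main}}\label{sec:renorm}

Let $W$, $I_n$, $e_s$, $f_s$, $z_n$, $z$ be as in Proposition~\ref{prop:W}. Unmarked norms of vectors are those of $W$ and $W^*$. We carry out the plan of Example~\ref{ex:l2} for a dense set of small pairs $(u,v)$ simultaneously, giving each pair infinitely many blocks of its own.

\subsection*{The new unit balls}
Let $r=\frac1{10}$. Since $W$ is separable and reflexive, $W^*$ is separable. Let $\Delta$ be a countable dense subset of $rB_W\times rB_{W^*}$, and let $(u_n,v_n)_{n\ge1}$ be a sequence in $\Delta$ in which every element of $\Delta$ occurs infinitely often. Put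
\[
c_n=1-\tfrac1n-\langle u_n,v_n\rangle,\qquad\text{so that}\quad |c_n|\le1+r^2\le2 .
\]
The vectors $u_n,v_n$ are no longer orthogonal to the system, but they are almost orthogonal to far blocks. By (b), for fixed $n$ only finitely many $s$ violate one of the inequalities
\begin{equation}\label{eq:far}
|\langle u_n,f_s\rangle|\le\tfrac1{8n},\qquad|\langle e_s,v_n\rangle|\le\tfrac1{8n},
\end{equation}
and these $s$ lie in finitely many of the disjoint sets $I_N$. So we can choose $N_1<N_2<\cdots$ such that \eqref{eq:far} holds for all $s\in J_n:=I_{N_n}$. Let $J=\bigcup_nJ_n$, and for $s\in J_n$ put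
\[
x_s=u_n+e_s,\qquad y_s=v_n+c_nf_s,
\]
so that $\|x_s\|\le1.1$ and $\|y_s\|\le r+2\cdot\frac32=3.1$. Let
\[
A_X=\{\theta x_s:s\in J,\ \theta\in\mathbb{T}\}\cup rB_W,\qquad A_Y=\{\theta y_s:s\in J,\ \theta\in\mathbb{T}\}\cup rB_{W^*},
\]
and let $B_X\subset W$ and $B_Y\subset W^*$ be the closed convex hulls of $A_X$ and $A_Y$. The sets $A_X,A_Y$ contain $0$ and are invariant under $\mathbb{T}$, so $B_X$ and $B_Y$ are absolutely convex, and
\begin{equation}\label{eq:balls}
rB_W\subset B_X\subset1.1\,B_W,\qquad rB_{W^*}\subset B_Y\subset3.1\,B_{W^*}.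
\end{equation}
Hence $B_X$ and $B_Y$ are the closed unit balls of equivalent norms, their Minkowski functionals. Let $X$ and $Y$ be $W$ and $W^*$ with these norms; both are reflexive. From now on $\|\cdot\|_\pi$ is the norm of $X\widehat{\otimes}_\pi Y$. Its dual is $\mathcal{L}(W)$ with the norm $\|T\|_{X,Y}=\sup\{|\langle Tx,y\rangle|:x\in B_X,\ y\in B_Y\}$, and \eqref{eq:balls} gives
\begin{equation}\label{eq:341}
\|T\|_{X,Y}\le3.41\,\|T\|_{\mathcal{L}(W)} .
\end{equation}
The small balls in $A_X$ and $A_Y$ make the norms equivalent to the original ones, and they will also absorb the weak limits of the vectors $\theta x_s$ and $\theta y_s$.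

\subsection*{The trace does not attain the value one}

\begin{lemma}\label{lem:A}
$|\langle x,y\rangle|<1$ for all $x\in A_X$ and $y\in A_Y$.
\end{lemma}

\begin{proof}
Scalars in $\mathbb{T}$ do not matter. For $s\in J_n$, using $\langle e_s,f_s\rangle=1$ and the definition of $c_n$,
\[
\langle x_s,y_s\rangle=1-\tfrac1n+c_n\langle u_n,f_s\rangle+\langle e_s,v_n\rangle ,
\]
so \eqref{eq:far} gives $|\langle x_s,y_s\rangle|\le1-\frac1n+\frac2{8n}+\frac1{8n}<1$. For $s\in J_n$, $t\in J_m$ and $s\ne t$, we have $\langle e_s,f_t\rangle=0$, so
\[
|\langle x_s,y_t\rangle|=|\langle u_n,v_m\rangle+c_m\langle u_n,f_t\rangle+\langle e_s,v_m\rangle|\le r^2+2\cdot\tfrac32r+r=0.41 .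
\]
Finally, if $u\in rB_W$ and $v\in rB_{W^*}$, then $|\langle x_s,v\rangle|\le1.1r$, $|\langle u,y_t\rangle|\le3.1r$ and $|\langle u,v\rangle|\le r^2$, and all three numbers are less than $1$.
\end{proof}

The inequality of Lemma~\ref{lem:A} is not uniform, since $\langle x_s,y_s\rangle\to1$. It therefore passes to closed convex hulls only as a weak inequality. To recover strictness we move a pair with equality to extreme points and show that extreme points lie in $A_X$ and $A_Y$. Here reflexivity and the weak nullity (b) are essential. We use two standard theorems about a nonempty compact convex set $L$ in a Hausdorff locally convex space: $L$ has an extreme point (Krein--Milman), and if $L$ is the closed convex hull of $A$, then every extreme point of $L$ lies in the closure of $A$ (Milman).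

\begin{lemma}\label{lem:B}
$|\langle x,y\rangle|<1$ for all $x\in B_X$ and $y\in B_Y$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:A}, bilinearity and continuity, $|\langle x,y\rangle|\le1$ on $B_X\times B_Y$.

We claim that $A_X$ is weakly closed. Since $W^*$ is separable, the weak topology is metrizable on bounded subsets of $W$, so it suffices to consider a sequence $a_m\in A_X$ with $a_m\to a$ weakly. If infinitely many $a_m$ lie in the weakly closed set $rB_W$, then $a\in rB_W$. Otherwise we may assume $a_m=\theta_mx_{s_m}$ and, after passing to a subsequence, that the $s_m$ are either all equal or all distinct. If all equal $s$, then $a$ lies in the compact set $\mathbb{T}x_s\subset A_X$. If they are distinct, then $\theta_me_{s_m}\to0$ weakly by (b), so $a$ is the weak limit of the vectors $a_m-\theta_me_{s_m}\in rB_W$, and again $a\in rB_W$. For $A_Y$ the argument is the same with $c_nf_s$ in place of $e_s$; this family is weakly null because $|c_n|\le2$.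

The sets $B_X$ and $B_Y$ are weakly compact by reflexivity, and they are the weakly closed convex hulls of $A_X$ and $A_Y$, because closed convex sets are weakly closed. By Milman's theorem the extreme points of $B_X$ lie in $A_X$ and those of $B_Y$ lie in $A_Y$.

Suppose that $\langle x,y\rangle=\theta\in\mathbb{T}$ with $x\in B_X$ and $y\in B_Y$. The set $F=\{x'\in B_X:\langle x',y\rangle=\theta\}$ is nonempty, convex and weakly compact. It is a face of $B_X$: if a proper convex combination of $x_1,x_2\in B_X$ lies in $F$, then $\theta$ is a proper convex combination of the scalars $\langle x_1,y\rangle,\langle x_2,y\rangle$ of modulus at most one, so both equal $\theta$. An extreme point $x'$ of $F$ is therefore an extreme point of $B_X$, and $x'\in A_X$. The same argument for the face $\{y'\in B_Y:\langle x',y'\rangle=\theta\}$ of $B_Y$, which contains $y$, gives $y'\in A_Y$ with $\langle x',y'\rangle=\theta$. This contradicts Lemma~\ref{lem:A}.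
\end{proof}

\subsection*{The identity is a corner}
The convergence (c) enters only here. It supplies, for every operator $T$, the limit that was missing in Example~\ref{ex:l2}.

\begin{lemma}\label{lem:C}
Let $T\in\mathcal{L}(W)$, $\tau=T(z)$ and $C=T-\tau I$. Then $|\tau|+r^2\|C\|_{\mathcal{L}(W)}\le\|T\|_{X,Y}$.
\end{lemma}

\begin{proof}
Fix $(u,v)\in\Delta$ and let $n$ run through the infinite set of indices with $(u_n,v_n)=(u,v)$. Expanding $\langle Tx_s,y_s\rangle$ and averaging over $s\in J_n$ gives
\[
\frac1{|J_n|}\sum_{s\in J_n}\langle Tx_s,y_s\rangle=\langle Tu,v\rangle+\frac1{|J_n|}\sum_{s\in J_n}\big(c_n\langle Tu,f_s\rangle+\langle e_s,T^*v\rangle\big)+c_nT(z_{N_n}).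
\]
The left side has modulus at most $\|T\|_{X,Y}$. As $n\to\infty$, the maxima over $s\in J_n$ of $|\langle Tu,f_s\rangle|$ and $|\langle e_s,T^*v\rangle|$ tend to $0$ by (b), $c_n\to1-\langle u,v\rangle$, and $T(z_{N_n})\to\tau$ by (c). With the identity \eqref{eq:identity} we obtain $|\tau+\langle Cu,v\rangle|\le\|T\|_{X,Y}$. By density of $\Delta$ this holds for all $u\in rB_W$ and $v\in rB_{W^*}$. Replace $u$ by $\theta u$, with $\theta\in\mathbb{T}$ such that $|\tau+\theta\langle Cu,v\rangle|=|\tau|+|\langle Cu,v\rangle|$, and take the supremum over $u$ and $v$; the supremum of $|\langle Cu,v\rangle|$ is $r^2\|C\|_{\mathcal{L}(W)}$.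
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Property (i) is Lemma~\ref{lem:B} applied to $x/\|x\|_X$ and $y/\|y\|_Y$. In particular $\|I\|_{X,Y}\le1=\operatorname{tr}z$. By \eqref{eq:341} and Lemma~\ref{lem:C},
\[
\|T-T(z)I\|_{X,Y}\le3.41\,\|T-T(z)I\|_{\mathcal{L}(W)}\le341\big(\|T\|_{X,Y}-|T(z)|\big)
\]
for all $T\in\mathcal{L}(W)$. Lemma~\ref{lem:corner} with $Z=X\widehat{\otimes}_\pi Y$, $\varphi=I$ and $K=341$ gives $\|z\|_\pi=1$ and (ii). The last assertion was deduced after Lemma~\ref{lem:norming}.
\end{proof}

\section{Davie's construction}\label{sec:davie}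

We prove Proposition~\ref{prop:W}, first for $\mathbb{K}=\mathbb{C}$. The difficulty is (c): the tensors $z_k$ and $z_{k+1}$ are built from disjoint parts of a biorthogonal system, and their difference must be small. The device is to let the vectors of level $k$ live on two consecutive finite groups $G_{k-1}$ and $G_k$. On the span $W$ of these vectors each biorthogonal functional of level $k$ then has two formulas, one using point evaluations on $G_{k-1}$ and one using point evaluations on $G_k$. So $z_k$ and $z_{k+1}$ can both be written over $G_k$, and their difference becomes an average of tensors $\Phi_g\otimes\delta_g$, $g\in G_k$. Random choices make the values of $\Phi_g$ as small as about $2^{-k/2}$ on about $2^k$ points, which is small in $\ell_p$ exactly when $p>2$.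

\subsection*{Characters and random choices}
For $k\ge0$ let $G_k$ be pairwise disjoint cyclic groups with $|G_k|=3\cdot2^k$. A \emph{character} of $G_k$ is a homomorphism from $G_k$ to the unit circle. There are $|G_k|$ characters, they satisfy $\chi(h)\overline{\chi(g)}=\chi(hg^{-1})$, and they are orthonormal: $|G_k|^{-1}\sum_{g}\chi(g)\overline{\chi'(g)}=\delta_{\chi\chi'}$. The order $3\cdot2^k=2^k+2^{k+1}$ leaves room for $2^k$ characters serving level $k$ and $2^{k+1}$ characters serving level $k+1$.

Hoeffding's inequality states that if $\xi_1,\dots,\xi_m$ are independent real random variables with mean $0$ and $|\xi_j|\le a$, then $\mathbb{P}\big(|\sum_j\xi_j|\ge\lambda\big)\le2e^{-\lambda^2/(2ma^2)}$. We use it in the following form.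

\begin{lemma}\label{lem:hoeff}
Let $\Lambda$ be a set with $M$ elements, and for each $\omega\in\Lambda$ let $\xi_1^\omega,\dots,\xi_m^\omega$ be independent complex random variables with mean $0$ and modulus at most $a$, all on one probability space. Then with positive probability $|\sum_j\xi_j^\omega|\le2a\sqrt{m\log(5M)}$ for all $\omega\in\Lambda$.
\end{lemma}

\begin{proof}
Let $\lambda^2=2ma^2\log(5M)$. Each of the $2M$ real and imaginary parts of the sums has modulus at least $\lambda$ with probability at most $2/(5M)$. So with probability at least $\frac15$ all of them have modulus less than $\lambda$, and then all sums have modulus at most $\sqrt2\lambda$.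
\end{proof}

\begin{lemma}\label{lem:chars}
Let $b_k=14\sqrt{k+1}\,2^{k/2}$. The characters of each $G_k$ can be listed as $\sigma_1^k,\dots,\sigma_{2^k}^k$, $\tau_1^k,\dots,\tau_{2^{k+1}}^k$, and signs $\varepsilon_j^k=\pm1$ $(k\ge1,\ j\le2^k)$ can be chosen, so that
\begin{align}
\Big|2\sum_{j\le2^k}\sigma_j^k(x)-\sum_{j\le2^{k+1}}\tau_j^k(x)\Big|&\le b_k &&(k\ge0,\ x\in G_k),\label{eq:split}\\
\Big|\sum_{j\le2^k}\varepsilon_j^k\,\overline{\sigma_j^k(g)}\,\tau_j^{k-1}(h)\Big|&\le b_k &&(k\ge1,\ g\in G_k,\ h\in G_{k-1}).\label{eq:signs}
\end{align}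
\end{lemma}

\begin{proof}
Put $m=2^k$ and group the $3m$ characters of $G_k$ into $m$ triples. In each triple choose, independently and uniformly, one character to be a $\sigma$; the other two are $\tau$'s. For fixed $x$ a triple $\{\chi_1,\chi_2,\chi_3\}$ contributes $2\sigma(x)-\tau(x)-\tau'(x)=3\sigma(x)-\chi_1(x)-\chi_2(x)-\chi_3(x)$ to the sum in \eqref{eq:split}. These contributions are independent, have mean $0$ and have modulus at most $4$. Lemma~\ref{lem:hoeff} with $a=4$ and $M=3\cdot2^k$ gives a choice with bound $8\sqrt{2^k\log(15\cdot2^k)}\le8\sqrt{3(k+1)}\,2^{k/2}\le b_k$, because $\log15<3$ and $8\sqrt3<14$.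

Fix these lists for all $k$. For $k\ge1$ take independent uniform signs $\varepsilon_j^k$. Lemma~\ref{lem:hoeff} with $a=1$, $m=2^k$ and $M=|G_k||G_{k-1}|=\frac92\,4^k$ gives a choice with bound $2\sqrt{2^k\log(22.5\cdot4^k)}\le2\sqrt{3(k+1)}\,2^{k/2}\le b_k$, because $\log(22.5\cdot4^k)<3.2+1.4k\le3(k+1)$ for $k\ge1$.
\end{proof}

At the identity of $G_k$ all characters equal $1$, and the sum in \eqref{eq:split} is $2\cdot2^k-2^{k+1}=0$; this is why the numbers of $\sigma$'s and $\tau$'s are in the ratio $1:2$. Without signs, the sum in \eqref{eq:signs} would equal $2^k$ at the identities of the two groups.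

\subsection*{The space and the two formulas}
Let $G=\bigcup_kG_k$. For $k\ge1$ and $j\le2^k$ define $e_j^k:G\to\mathbb{C}$ to be $\tau_j^{k-1}$ on $G_{k-1}$, $\varepsilon_j^k\sigma_j^k$ on $G_k$, and $0$ elsewhere. Let $W$ be the closed linear span of all $e_j^k$ in $\ell_p(G)$, which is isometric to $\ell_p$. Then $W$ is separable and reflexive. Let $\delta_g\in W^*$ be the evaluation at $g\in G$, so that $\|\delta_g\|\le1$, and put
\[
\alpha_j^k=\frac1{|G_k|}\sum_{g\in G_k}\varepsilon_j^k\,\overline{\sigma_j^k(g)}\,\delta_g,\qquad
\tilde\alpha_j^k=\frac1{|G_{k-1}|}\sum_{g\in G_{k-1}}\overline{\tau_j^{k-1}(g)}\,\delta_g .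
\]
On $G_k$ the only nonzero vectors are $e_i^k=\varepsilon_i^k\sigma_i^k$ and $e_i^{k+1}=\tau_i^k$. By orthonormality $\alpha_j^k(e_i^k)=\delta_{ij}$ and $\alpha_j^k(e_i^{k+1})=0$, so $\alpha_j^k(e_i^l)=\delta_{kl}\delta_{ij}$. On $G_{k-1}$ the only nonzero vectors are $e_i^k=\tau_i^{k-1}$ and, if $k\ge2$, $e_i^{k-1}=\varepsilon_i^{k-1}\sigma_i^{k-1}$; orthonormality gives $\tilde\alpha_j^k(e_i^l)=\delta_{kl}\delta_{ij}$. Two bounded functionals that agree on all $e_i^l$ agree on $W$, so $\alpha_j^k=\tilde\alpha_j^k$ in $W^*$. This is the point of passing to the subspace: on $\ell_p(G)$ the two formulas define different functionals.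

\subsection*{Convergence of the averages}
Let $z_k=2^{-k}\sum_{j\le2^k}e_j^k\otimes\alpha_j^k$ for $k\ge1$. Insert the formula for $\alpha_j^k$ in $z_k$ and the formula for $\tilde\alpha_j^{k+1}$ in $z_{k+1}$; both are averages over $G_k$, and
\[
z_{k+1}-z_k=\frac1{|G_k|}\sum_{g\in G_k}\Phi_g\otimes\delta_g,\qquad
\Phi_g=2^{-k-1}\sum_{j\le2^{k+1}}\overline{\tau_j^k(g)}\,e_j^{k+1}-2^{-k}\sum_{j\le2^k}\varepsilon_j^k\,\overline{\sigma_j^k(g)}\,e_j^k .
\]
Since $\Phi_g\in W$, we get $\|z_{k+1}-z_k\|_\pi\le\max_{g\in G_k}\|\Phi_g\|_p$ in $W\widehat{\otimes}_\pi W^*$. The function $\Phi_g$ vanishes outside $G_{k-1}\cup G_k\cup G_{k+1}$, a set of $\frac{21}2\,2^k\le11\cdot2^k$ points. Its values are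
\[
\Phi_g(h)=\begin{cases}
-2^{-k}\sum_j\varepsilon_j^k\,\overline{\sigma_j^k(g)}\,\tau_j^{k-1}(h), & h\in G_{k-1},\\[3pt]
-2^{-k-1}\big(2\sum_j\sigma_j^k(hg^{-1})-\sum_j\tau_j^k(hg^{-1})\big), & h\in G_k,\\[3pt]
2^{-k-1}\sum_j\varepsilon_j^{k+1}\,\overline{\tau_j^k(g)}\,\sigma_j^{k+1}(h), & h\in G_{k+1}.
\end{cases}
\]
The first has modulus at most $2^{-k}b_k$ by \eqref{eq:signs}, the second at most $2^{-k-1}b_k$ by \eqref{eq:split}, and the third at most $2^{-k-1}b_{k+1}$ by the complex conjugate of \eqref{eq:signs} at level $k+1$. All three bounds are at most $14\sqrt{k+2}\,2^{-k/2}$. Hence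
\[
\|z_{k+1}-z_k\|_\pi\le14\cdot11^{1/p}\sqrt{k+2}\;2^{-k(1/2-1/p)} ,
\]
which is summable because $p>2$. So $(z_k)$ converges. For $p=2$ the estimate is useless, and it has to be: a closed subspace of $\ell_2$ has an orthonormal basis and hence the approximation property, which Remark~\ref{rem:compact} excludes.

\subsection*{Normalization}
The function $e_j^k$ has modulus one on $|G_{k-1}|+|G_k|=9\cdot2^{k-1}$ points, so $\|e_j^k\|=(9\cdot2^{k-1})^{1/p}$. By H\"older's inequality $\|\alpha_j^k\|\le|G_k|^{-1}|G_k|^{1-1/p}=(3\cdot2^k)^{-1/p}$. Let $I_k=\{(k,j):j\le2^k\}$, and for $s=(k,j)$ put $e_s=e_j^k/\|e_j^k\|$ and $f_s=\|e_j^k\|\,\alpha_j^k$. Then $\|e_s\|=1$, $\|f_s\|\le(3/2)^{1/p}\le\frac32$, the system is biorthogonal, and $e_s\otimes f_s=e_j^k\otimes\alpha_j^k$. This gives (a) and (c). For (b), each finitely supported element of the dual of $\ell_p(G)$ annihilates all but finitely many $e_s$, such elements are dense, and $(e_s)$ is bounded; so $(e_s)$ is weakly null in $\ell_p(G)$, hence in $W$ by the Hahn--Banach theorem. Each element of the dense subspace $\operatorname{span}\{e_t\}$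 of $W=W^{**}$ is annihilated by all but finitely many $f_s$, and $(f_s)$ is bounded; so $(f_s)$ is weakly null in $W^*$. This proves Proposition~\ref{prop:W} for $\mathbb{K}=\mathbb{C}$.

\subsection*{Real scalars}
Let $W_{\mathbb{R}}$ be the complex space $W$ regarded as a real space, and let $\mathrm{i}$ be the imaginary unit. The map $f\mapsto\operatorname{Re}f$ is a real-linear isometry of $W^*$ onto $W_{\mathbb{R}}^*$. Thus $W$ and $W_{\mathbb{R}}$ have the same weak topology, and $W_{\mathbb{R}}$ is separable and reflexive. Each complex direction $e_s$ splits into two real ones. For $(s,1),(s,2)\in I_n\times\{1,2\}$ take the vectors $e_s$, $\mathrm{i}e_s$ and the functionals $\operatorname{Re}f_s$, $\operatorname{Re}(-\mathrm{i}f_s)$. The norm bounds in (a) persist, and the system is biorthogonal, since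
\[
\operatorname{Re}f_s(e_t)=\delta_{st}=\operatorname{Re}(-\mathrm{i}f_s(\mathrm{i}e_t)),\qquad \operatorname{Re}f_s(\mathrm{i}e_t)=0=\operatorname{Re}(-\mathrm{i}f_s(e_t)).
\]
Property (b) persists because the values of the new pairings with a fixed $g\in W^*$ or $x\in W$ are bounded by $|g(e_s)|$ or $|f_s(x)|$. For (c), consider
\[
\beta(x,f)=\tfrac12\big(x\otimes\operatorname{Re}f+\mathrm{i}x\otimes\operatorname{Re}(-\mathrm{i}f)\big)\in W_{\mathbb{R}}\widehat{\otimes}_\pi W_{\mathbb{R}}^* .
\]
This map is real-bilinear, $\|\beta(x,f)\|_\pi\le\|x\|\,\|f\|$, and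
\[
\beta(\mathrm{i}x,f)=\tfrac12\big(\mathrm{i}x\otimes\operatorname{Re}f-x\otimes\operatorname{Re}(-\mathrm{i}f)\big)=\tfrac12\big(\mathrm{i}x\otimes\operatorname{Re}f+x\otimes\operatorname{Re}(\mathrm{i}f)\big)=\beta(x,\mathrm{i}f).
\]
Hence $\beta(\lambda x,f)=\beta(x,\lambda f)$ for all $\lambda\in\mathbb{C}$, so $\beta$ induces a real-linear map on the complex tensor product $W\otimes W^*$. The norm bound makes it contractive for the projective norms, and it extends to $\Psi:W\widehat{\otimes}_\pi W^*\to W_{\mathbb{R}}\widehat{\otimes}_\pi W_{\mathbb{R}}^*$. The average of the new system over $I_n\times\{1,2\}$ is $|I_n|^{-1}\sum_{s\in I_n}\beta(e_s,f_s)=\Psi(z_n)$, which converges to $\Psi(z)$. The proof of Proposition~\ref{prop:W} is complete.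

\section{One space}\label{sec:one}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Let $X,Y,z$ be as in Theorem~\ref{thm:main}. Put $E_1=X$, $E_2=Y$ and $E=E_1\oplus_1E_2$, which is reflexive. Let $P_a:E\to E_a$ and $\iota_a:E_a\to E$ be the canonical projections and inclusions; all are contractions. The $\ell_1$-sum is chosen because $\|\xi\|=\|P_1\xi\|+\|P_2\xi\|$ makes the cost of a representation split exactly into four parts. For $w\in E\widehat{\otimes}_\pi E$ let $w_{ab}=(P_a\otimes P_b)w\in E_a\widehat{\otimes}_\pi E_b$, so that $w=\sum_{a,b}(\iota_a\otimes\iota_b)w_{ab}$. If $w=\sum_n\xi_n\otimes\eta_n$ is optimal, then $w_{ab}=\sum_nP_a\xi_n\otimes P_b\eta_n$ and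
\[
\|w\|_\pi\le\sum_{a,b}\|w_{ab}\|_\pi\le\sum_{a,b}\sum_n\|P_a\xi_n\|\,\|P_b\eta_n\|=\sum_n\|\xi_n\|\,\|\eta_n\|=\|w\|_\pi .
\]
So each of the four inequalities $\|w_{ab}\|_\pi\le\sum_n\|P_a\xi_n\|\,\|P_b\eta_n\|$ is an equality, and in particular $w_{12}$ is norm-attaining in $X\widehat{\otimes}_\pi Y$. Let $z'=(\iota_1\otimes\iota_2)z$. Then $w_{12}-z=(P_1\otimes P_2)(w-z')$, so $\|w-z'\|_\pi\ge\|w_{12}-z\|_\pi\ge1/342$ by Theorem~\ref{thm:main}. The open ball of radius $1/342$ about $z'$ contains no norm-attaining tensor.
\end{proof}

\section{Density when compact operators are norming}\label{sec:positive}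

The Bishop--Phelps theorem states that for every real or complex Banach space $V$ the functionals $\varphi\in V^*$ with $|\varphi(v)|=\|\varphi\|$ for some $v\in B_V$ are norm-dense in $V^*$. It produces dense sets of \emph{functionals}, so to use it for tensors we have to see $X\widehat{\otimes}_\pi Y$ as a dual space. The predual will be $\mathcal{K}(X,Y^*)$. Compactness is what makes a form jointly continuous on $B_X\times B_Y$ for the weak topologies; the identity on $\ell_2$ is not, since $\langle e_n,e_n\rangle=1$ while $e_n\to0$ weakly. Joint continuity lets us represent functionals by measures on $B_X\times B_Y$, and a measure is a continuous version of a representation $\sum_nx_n\otimes y_n$. To integrate we need separability, which the following case of the Amir--Lindenstrauss theorem provides.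

\begin{lemma}\label{lem:AL}
Every countable subset $D$ of a reflexive space $X$ is contained in a separable closed subspace $X_1$ that is the range of a projection of norm at most one.
\end{lemma}

\begin{proof}
Let $\mathbb{F}$ be $\mathbb{Q}$ or $\mathbb{Q}+\mathrm{i}\mathbb{Q}$ according to $\mathbb{K}$. Choose alternately countable $\mathbb{F}$-linear subspaces $D\subset D_1\subset D_2\subset\cdots$ of $X$ and $D_1'\subset D_2'\subset\cdots$ of $X^*$ such that each $x\in D_k$ has $g(x)=\|x\|$ for some $g\in D_k'\cap B_{X^*}$, and each $g\in D_k'$ has $g(x)=\|g\|$ for some $x\in D_{k+1}\cap B_X$. Let $X_1$ and $N$ be the closures of the unions. By continuity $\|x\|=\sup_{g\in B_N}|g(x)|$ for $x\in X_1$, and $\|g\|=\sup_{x\in B_{X_1}}|g(x)|$ for $g\in N$. Let $M=\{m\in X:g(m)=0\text{ for all }g\in N\}$. The first formula gives $\|x\|\le\|x+m\|$ for $x\in X_1$ and $m\in M$, so $X_1+M$ is a closed direct sum whose projection onto $X_1$ is contractive. Let $g\in X^*$ vanish on $X_1+M$. If $g\notin N$, the Hahn--Banach theorem gives an element of $X^{**}=X$ that annihilates $N$ and not $g$, that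 is, an $m\in M$ with $g(m)\ne0$, which is impossible. So $g\in N$, and the second formula gives $g=0$. Hence $X_1+M=X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
\emph{The approximation property implies \eqref{eq:compactnorm}.} We use two theorems of Grothendieck: if a reflexive space has the approximation property, then it has the metric approximation property, which means that the operators $P$ in the definition can be taken with $\|P\|\le1$, and its dual has the approximation property. Let $z=\sum_nx_n\otimes y_n$ with $\sum_n\|x_n\|\,\|y_n\|<\infty$, let $T\in\mathcal{L}(X,Y^*)$ with $\|T\|\le1$, and let $\varepsilon>0$. Choose $m$ with $\sum_{n>m}\|x_n\|\,\|y_n\|<\varepsilon$. If $X$ has the approximation property, take a finite-rank contraction $P$ on $X$ with $\sum_{n\le m}\|Px_n-x_n\|\,\|y_n\|<\varepsilon$ and put $S=TP$. If $Y$ has it, then $Y^*$ has the metric approximation property; take a finite-rank contraction $P$ on $Y^*$ with $\sum_{n\le m}\|PTx_n-Tx_n\|\,\|y_n\|<\varepsilon$ and put $S=PT$. In both cases $S$ is a compact contraction and $|S(z)-T(z)|<3\varepsilon$.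 Since $\|z\|_\pi$ is the supremum of $|T(z)|$ over $\|T\|\le1$, \eqref{eq:compactnorm} follows.

\emph{Reduction to separable spaces.} Assume \eqref{eq:compactnorm} and let $z=\sum_nx_n\otimes y_n$ be the tensor to be approximated. By Lemma~\ref{lem:AL} there are separable subspaces $X_1\ni x_n$ and $Y_1\ni y_n$ with contractive projections $P$ and $Q$ onto them. The natural map $X_1\widehat{\otimes}_\pi Y_1\to X\widehat{\otimes}_\pi Y$ is contractive and has the contractive left inverse $P\otimes Q$, so it is isometric; its range contains $z$, and it preserves optimal representations. The spaces $X_1,Y_1$ are reflexive. They satisfy \eqref{eq:compactnorm}: for $S\in\mathcal{K}(X,Y^*)$, the operator $x\mapsto(Sx)|_{Y_1}$ from $X_1$ to $Y_1^*$ is compact, has norm at most $\|S\|$, and acts on $X_1\widehat{\otimes}_\pi Y_1$ as $S$ does. So we may assume that $X$ and $Y$ are separable.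

\emph{The tensor product is the dual of the compact operators.} Let $Z=X\widehat{\otimes}_\pi Y$, $V=\mathcal{K}(X,Y^*)$, and $\Omega=B_X\times B_Y$ with the product of the weak topologies. As $X,Y$ are separable and reflexive, $\Omega$ is compact and metrizable. For $S\in V$ put $S(x,y)=\langle Sx,y\rangle$. If $(x_k,y_k)\to(x,y)$ in $\Omega$, then $Sx_k\to Sx$ in norm by compactness, so $|S(x_k,y_k)-S(x,y)|\le\|Sx_k-Sx\|+|\langle Sx,y_k-y\rangle|\to0$. Thus $V$ is isometrically a subspace of $C(\Omega)$.

The map $(x,y)\mapsto x\otimes y$ from $\Omega$ to $Z$ is Borel. Indeed, it is continuous for the norm topologies, and by separability every subset of $B_X\times B_Y$ that is open for the norm topologies is a countable union of traces of products of closed balls, which are closed in $\Omega$. The map is also bounded and $Z$ is separable, so it is Bochner integrable for every finite Borel measure on $\Omega$.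

Define $J:Z\to V^*$ by $(Jz)(S)=S(z)$. Condition \eqref{eq:compactnorm} says that $J$ is isometric. It is onto: given $\varphi\in V^*$, the Hahn--Banach and Riesz theorems give a scalar Borel measure $\mu$ on $\Omega$ with total variation $\|\mu\|=\|\varphi\|$ and $\varphi(S)=\int S\,d\mu$ for $S\in V$, and since bounded functionals commute with Bochner integrals, $J\big(\int x\otimes y\,d\mu\big)=\varphi$.

\emph{Density.} By the Bishop--Phelps theorem for $V$, the tensors $z'$ for which $Jz'$ attains its norm are dense in $Z$. The class of tensors in the theorem is closed under scalar multiples and contains $0$. So it suffices to approximate $z'$ with $\|z'\|_\pi=1$ for which $\varphi=Jz'$ satisfies $\varphi(S)=1=\|S\|$ for some $S\in V$. Take $\mu$ as above and write $d\mu=\theta\,d|\mu|$ with $\theta:\Omega\to\mathbb{T}$ Borel; $|\mu|$ is a probability measure. From $\int\theta S\,d|\mu|=1$ and $|\theta S|\le1$ we get $\theta S=1$ almost everywhere, that is, $(\theta x)\otimes y$ belongs to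
\[
\Gamma=\{a\otimes b:(a,b)\in\Omega,\ S(a,b)=1\}
\]
for $|\mu|$-almost every $(x,y)$. Since $J$ is injective, $z'=\int(\theta x)\otimes y\,d|\mu|$. It follows that $z'$ lies in the closed convex hull of $\Gamma$: otherwise there are a bounded real-linear functional $\psi$ and a number $\gamma$ with $\psi\le\gamma$ on $\Gamma$ and $\psi(z')>\gamma$, whereas $\psi(z')=\int\psi((\theta x)\otimes y)\,d|\mu|\le\gamma$. Finally, a finite convex combination $w=\sum_n\lambda_n\,a_n\otimes b_n$ of elements of $\Gamma$ satisfies
\[
1=S(w)\le\|w\|_\pi\le\sum_n\|\lambda_na_n\|\,\|b_n\|\le1 ,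
\]
so this finite representation of $w$ is optimal.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DGJR} Dantas, Garc\'ia-Lirola, Jung, Rueda Zoca, \emph{On norm-attainment in (symmetric) tensor products}.

\bibitem{Prague} \emph{Possible Lines Of Research (Prague, February To April 2024)}, \texttt{https://sheldondantas.com/wp-content/uploads/2023/12/POSSIBLE-LINES-OF-RESEARCH.pdf}

\end{thebibliography}
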